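\title{A strongly regular uniform algebra that is not a Ditkin algebra}

\begin{abstract}
We construct a strongly regular uniform algebra, with compact metrizable character space, in which Ditkin's condition fails at exactly one point. Hence a strongly regular uniform algebra need not be a Ditkin algebra. The obstruction is a function that vanishes at the point and whose reciprocal is integrable for a representing measure of the point. It is produced as a random series in an infinite tensor power, and it survives a sequence of root extensions that repair all other points. We also show that a strongly regular uniform algebra is a strong Ditkin algebra if and only if its countable tensor power is a Ditkin algebra, and that in a strongly regular uniform algebra Ditkin's condition holds on a dense set but may also fail on a dense set.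
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a compact Hausdorff space and $C(X)$ the algebra of continuous complex-valued functions on $X$ with the uniform norm $\|\cdot\|$. A \emph{uniform algebra} on $X$ is a closed subalgebra of $C(X)$ that contains the constants and separates the points of $X$. The Gelfand transform of a uniform algebra $A$ is isometric, so we may, and always do, regard $A$ as a uniform algebra on its character space $\Phi_A$, writing $h(\phi)$ for $\phi(h)$. For $\phi\in\Phi_A$ put
\[
M_\phi=\{f\in A: f(\phi)=0\},\qquad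
J_\phi=\{f\in A: f \text{ vanishes on a neighborhood of } \phi \text{ in } \Phi_A\}.
\]
Both sets are ideals, and $J_\phi\subseteq M_\phi$. We write $M_\phi(A)$ and $J_\phi(A)$ when the algebra has to be named. A \emph{bounded approximate identity} for $M_\phi$ is a bounded net $(e_\alpha)$ in $M_\phi$ with $\|f-fe_\alpha\|\to0$ for every $f\in M_\phi$.

\begin{itemize}
\item $A$ is \emph{regular} if for every closed set $F\subseteq\Phi_A$ and every $\phi\in\Phi_A\setminus F$ there is $f\in A$ with $f|_F=0$ and $f(\phi)\ne0$.
\item $A$ is \emph{strongly regular at $\phi$} if $J_\phi$ is dense in $M_\phi$, and \emph{strongly regular} if this holds at every $\phi\in\Phi_A$.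
\item $A$ satisfies \emph{Ditkin's condition at $\phi$} if $f\in\overline{fJ_\phi}$ for every $f\in M_\phi$; that is, for every $\varepsilon>0$ there is $g\in J_\phi$ with $\|f-fg\|<\varepsilon$.
\item $A$ is a \emph{Ditkin algebra} if it is regular and satisfies Ditkin's condition at every point of $\Phi_A$.
\item $A$ is a \emph{strong Ditkin algebra} if, for every $\phi\in\Phi_A$, the ideal $J_\phi$ contains a bounded approximate identity for $M_\phi$.
\end{itemize}

The last four conditions all say that a function vanishing \emph{at} a point can be approximated by functions vanishing \emph{near} it; they differ in how the approximation is made. Strong regularity allows any approximants. Ditkin's condition asks for approximants $fg$ obtained by cutting $f$ off near $\phi$ with a multiplier $g\in J_\phi$. The strong Ditkin property asks for cut-offs that are bounded and serve all $f$ at once. In $C(X)$ Urysohn's lemma supplies such cut-offs. In general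
\[
\text{strong Ditkin}\ \Longrightarrow\ \text{Ditkin}\ \Longrightarrow\ \text{strongly regular},
\]
because $fJ_\phi\subseteq J_\phi$ and because strongly regular algebras are regular (Lemma~\ref{lem:regular}). The following question, which we take from \cite{note}, asks for the converse of the second implication.

\medskip
\noindent\textbf{Question.} \emph{Is every strongly regular uniform algebra a Ditkin algebra?}
\medskip

There are two reasons to guess that the answer is yes. Let $A$ be strongly regular. First, the relation $f\in\overline{fJ_\phi}$ holds for a dense set of functions $f\in M_\phi$: if $f\in J_\phi$, then Lemma~\ref{lem:regular}(b) gives $g\in A$ that is $1$ on the support of $f$ and $0$ near $\phi$, and $f=fg$ exactly. Second, Ditkin's condition holds at a dense set of points $\phi$ (Theorem~\ref{thm:dense}). What is missing in the first argument is a bound on $\|g\|$: if $f_n\to f$ with $f_n=f_ng_n$, then $f-fg_n=(f-f_n)(1-g_n)$, and nothing prevents $\|g_n\|$ from growing faster than $\|f-f_n\|$ decays. This gap is real, and the answer is no.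

\begin{theorem}\label{thm:main}
There are a strongly regular uniform algebra $E$ with $\Phi_E$ compact metrizable, a point $p\in\Phi_E$ and a function $f\in M_p$ such that
\[
\inf_{g\in M_p}\|f-fg\|>0 .
\]
So Ditkin's condition fails at $p$, and $E$ is not a Ditkin algebra. Moreover, for each $\psi\in\Phi_E\setminus\{p\}$ and each neighborhood $W$ of $\psi$ there is $e\in J_\psi$ with $\|e\|\le3$ and $e=1$ off $W$. In particular, $J_\psi$ contains a bounded approximate identity for $M_\psi$ for every $\psi\ne p$.
\end{theorem}

Two notions are needed to state the other results. A \emph{representing measure} for $\phi\in\Phi_A$ is a regular Borel probability measure $m$ on $\Phi_A$ with $\int h\,dm=h(\phi)$ for all $h\in A$. The point mass $\delta_\phi$ is one; we call $\phi$ a \emph{Choquet point} if there is no other. For a nonempty index set $S$, the \emph{tensor power} $A^{\otimes S}$ is the closed subalgebra of $C(\Phi_A^S)$ generated by the functions $a\circ\pi_n$ ($a\in A$, $n\in S$), where $\pi_n\colon\Phi_A^S\to\Phi_A$ are the coordinate maps.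

\begin{theorem}\label{thm:tensor}
For a strongly regular uniform algebra $A$ the following are equivalent:
\begin{itemize}
\item[(a)] $A$ is a strong Ditkin algebra;
\item[(b)] every point of $\Phi_A$ is a Choquet point;
\item[(c)] $A^{\otimes S}$ is a strong Ditkin algebra for every $S\ne\emptyset$;
\item[(d)] $A^{\otimes\mathbb N}$ is a Ditkin algebra.
\end{itemize}
For every strongly regular $A$, the algebra $A^{\otimes\mathbb N}$ is strongly regular.
\end{theorem}

\begin{theorem}\label{thm:dense}
\begin{itemize}
\item[(i)] If $A$ is strongly regular, then Ditkin's condition holds at every Choquet point. Hence it holds on a dense subset of $\Phi_A$, and on a dense $G_\delta$ if $\Phi_A$ is metrizable.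
\item[(ii)] This is sharp: for $E$ and $p$ as in Theorem~\ref{thm:main}, the algebra $E^{\otimes\mathbb N}$ is strongly regular, and it fails Ditkin's condition exactly at its non-Choquet points, namely the points having some coordinate equal to $p$. These points form a dense set.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} follows one object through four constructions. By duality (Section~\ref{sec:obstruction}), Ditkin's condition fails at $\phi$ as soon as some $f\in M_\phi$ has $\int|f|^{-1}\,dP<\infty$ for a representing measure $P$ of $\phi$. In Section~\ref{sec:tensor} we show that such a pair $(f,P)$ exists in $A^{\otimes\mathbb N}$ over \emph{every} non-Choquet point of \emph{every} uniform algebra $A$. In Section~\ref{sec:start} we shrink McKissick's regular algebra $R(K)\ne C(K)$ so that it becomes strongly regular at one non-Choquet point; its tensor power is then regular, strongly regular at one point, and carries the obstruction at that point. In Sections~\ref{sec:roots} and~\ref{sec:limit} we adjoin roots, in a Cole-type extension repeated infinitely often, to make the algebra strongly regular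 at all other points while the pair $(f,P)$ is lifted along. Theorems~\ref{thm:tensor} and~\ref{thm:dense} are proved in Section~\ref{sec:choquet}.

\section{Regularity and representing measures}\label{sec:prelim}

\subsection*{Conventions}
All measures are finite regular Borel measures on compact Hausdorff spaces; by the Riesz representation theorem they are the bounded functionals on $C(X)$, and probability measures are the positive unital ones. If $\pi\colon Y\to X$ is continuous and $Q$ is a probability measure on $Y$, the image $\pi_*Q$ is again regular (if a compact set $L\subseteq\pi^{-1}(B)$ nearly exhausts $\pi^{-1}(B)$, then the compact set $\pi(L)\subseteq B$ nearly exhausts $B$), and $\int u\,d\pi_*Q=\int u\circ\pi\,dQ$ for Borel $u\ge0$. We put $1/0=\infty$, so that $\int|f|^{-1}\,dP<\infty$ includes the statement that $f\ne0$ $P$-almost everywhere.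

Three facts from Gelfand theory are used throughout.
\begin{itemize}
\item[(G1)] Every proper ideal of a uniform algebra $A$ is contained in some $M_\phi$.
\item[(G2)] If $A$ is a uniform algebra on $X$ and every character of $A$ is evaluation at a point of $X$, then $\Phi_A=X$: the evaluation map $X\to\Phi_A$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism.
\item[(G3)] If $\pi\colon Y\to\Phi_A$ is a continuous surjection, then $a\mapsto a\circ\pi$ is an isometric isomorphism of $A$ onto $A\circ\pi$. So if $B\subseteq C(Y)$ is a uniform algebra containing $A\circ\pi$ and $\chi$ is a character of $B$, there is $x\in\Phi_A$ with $\chi(a\circ\pi)=a(x)$ for all $a\in A$.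
\end{itemize}

\begin{lemma}\label{lem:regular}
Let $A$ be a uniform algebra and $X=\Phi_A$.
\begin{itemize}
\item[(a)] If for all $x\ne y$ in $X$ there is $h\in J_y$ with $h(x)\ne0$, then $A$ is regular. In particular, strongly regular algebras are regular.
\item[(b)] If $A$ is regular and $F_1,F_0\subseteq X$ are disjoint closed sets, then there is $g\in A$ with $g=1$ on $F_1$ and $g=0$ on $F_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F$ be closed and $x\notin F$. For each $y\in F$ take $h_y\in J_y$ with $h_y(x)\ne0$, vanishing on an open set $O_y\ni y$. Finitely many $O_y$ cover $F$, and the product of the corresponding $h_y$ vanishes on $F$ but not at $x$. If $A$ is strongly regular and $x\ne y$, take $u\in M_y$ with $u(x)=1$ and $h\in J_y$ with $\|h-u\|<1$; then $h(x)\ne0$.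

(b) Let $I_j$ be the ideal of functions in $A$ vanishing on $F_j$. A point $x\in X$ lies outside $F_1$ or outside $F_0$, so by regularity $I_1+I_0\not\subseteq M_x$. By (G1), $I_1+I_0=A$. Write $1=a+g$ with $a\in I_1$ and $g\in I_0$; then $g=0$ on $F_0$ and $g=1$ on $F_1$.
\end{proof}

Each of our constructions produces a larger algebra on a space lying over the old one. The next lemma collects what passes from below to above.

\begin{lemma}\label{lem:transfer}
Let $A,B$ be uniform algebras, let $\pi\colon\Phi_B\to\Phi_A$ be continuous with $A\circ\pi\subseteq B$, and let $y\in\Phi_B$.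
\begin{itemize}
\item[(a)] If $A$ is regular and $y'\in\Phi_B$ has $\pi(y')\ne\pi(y)$, there is $h\in J_y(B)$ with $h(y')\neq0$.
\item[(b)] If $A$ is strongly regular at $\pi(y)$, then $a\circ\pi-a(\pi(y))\in\overline{J_y(B)}$ for all $a\in A$.
\item[(c)] If $u-u(y)\in\overline{J_y(B)}$ for all $u$ in a dense subset of $B$, then $B$ is strongly regular at $y$.
\end{itemize}
\end{lemma}

\begin{proof}
A function vanishing near $\pi(y)$ pulls back to a function vanishing near $y$, so $J_{\pi(y)}(A)\circ\pi\subseteq J_y(B)$. For (a), pull back a function in $A$ that vanishes on a closed neighborhood of $\pi(y)$ missing $\pi(y')$ and is nonzero at $\pi(y')$. For (b), approximate $a-a(\pi(y))$ by elements of $J_{\pi(y)}(A)$ and pull back. For (c), the map $u\mapsto u-u(y)$ is continuous, so it sends all of $B$ into the closed set $\overline{J_y(B)}$, and it fixes $M_y(B)$.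
\end{proof}

Duality arguments yield complex measures, while the notion of a Choquet point concerns probability measures. The following lemma converts the former into the latter.

\begin{lemma}\label{lem:complex}
Let $\mu$ be a complex measure on $\Phi_A$ with $\int h\,d\mu=h(\phi)$ for all $h\in A$. Then $\phi$ has a representing measure $m\ll|\mu|$. In particular, if $|\mu|(\{\phi\})=0$, then $\phi$ is not a Choquet point.
\end{lemma}

\begin{proof}
Let $H$ be the closure of $A$ in $L^2(|\mu|)$. The Cauchy--Schwarz inequality gives $|h(\phi)|\le\int|h|\,d|\mu|\le\|\mu\|^{1/2}\|h\|_{L^2(|\mu|)}$, so $\phi$ extends to a bounded functional $\tilde\phi$ on the Hilbert space $H$. Thus $\tilde\phi(g)=\int g\bar k\,d|\mu|$ for some $k\in H$, and $k\ne0$ since $\tilde\phi(1)=1$. Let $h\in A$ and take $k_n\in A$ with $k_n\to k$ in $L^2(|\mu|)$. Then $hk_n\to hk$, so $hk\in H$ and $\tilde\phi(hk)=\lim h(\phi)k_n(\phi)=h(\phi)\tilde\phi(k)$. This says $\int h|k|^2\,d|\mu|=h(\phi)\int|k|^2\,d|\mu|$, and $m=|k|^2|\mu|/\|k\|_{L^2(|\mu|)}^2$ represents $\phi$. If $|\mu|(\{\phi\})=0$, then $m(\{\phi\})=0$, so $m\ne\delta_\phi$.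
\end{proof}

\section{The obstruction to Ditkin's condition}\label{sec:obstruction}

To show that $f$ is \emph{not} a limit of functions $fg$ we need a functional that kills every $fg$ and does not kill $f$. At a point of strong regularity this description is exact.

\begin{proposition}\label{prop:dual}
Let $A$ be strongly regular at $\phi$. Ditkin's condition fails at $\phi$ if and only if there are $f\in M_\phi$ and a complex measure $\sigma$ on $\Phi_A$ with $\int hf\,d\sigma=h(\phi)$ for all $h\in A$.
\end{proposition}

\begin{proof}
Since $J_\phi$ is dense in $M_\phi$ and multiplication by $f$ is continuous, $\overline{fJ_\phi}=\overline{fM_\phi}$ for every $f\in M_\phi$. So Ditkin's condition fails if and only if $f\notin\overline{fM_\phi}$ for some $f\in M_\phi$. By the Hahn--Banach and Riesz theorems, $f\notin\overline{fM_\phi}$ if and only if there is a complex measure $\sigma$ with $\int f\,d\sigma=1$ and $\int fg\,d\sigma=0$ for all $g\in M_\phi$. Since each $h\in A$ splits as $h(\phi)+(h-h(\phi))$ with $h-h(\phi)\in M_\phi$, these two conditions together say that $\int hf\,d\sigma=h(\phi)$ for all $h\in A$.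
\end{proof}

The proposition tells us where a counterexample has to live.

\begin{corollary}\label{cor:choquet}
If $A$ is strongly regular at a Choquet point $\phi$, then Ditkin's condition holds at $\phi$.
\end{corollary}

\begin{proof}
Otherwise take $f,\sigma$ as in Proposition~\ref{prop:dual} and put $\mu=f\sigma$. Then $\int h\,d\mu=h(\phi)$ for $h\in A$, and $|\mu|(\{\phi\})=|f(\phi)|\,|\sigma|(\{\phi\})=0$. By Lemma~\ref{lem:complex}, $\phi$ is not a Choquet point.
\end{proof}

It also tells us how to look for one: reverse the step $\mu=f\sigma$, that is, start from a representing measure $P$ and divide it by $f$. For this direction strong regularity is not needed.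

\begin{lemma}\label{lem:obstruction}
Let $f\in M_\phi$ and let $P$ be a representing measure for $\phi$ with $c:=\int|f|^{-1}\,dP<\infty$. Then $\|f-fg\|\ge1/c$ for all $g\in M_\phi$. In particular, Ditkin's condition fails at $\phi$.
\end{lemma}

\begin{proof}
For $g\in M_\phi$ we have $1=\int(1-g)\,dP=\int(f-fg)\,f^{-1}\,dP\le c\,\|f-fg\|$.
\end{proof}

\begin{example}\label{ex:disc}
Let $A$ be the disc algebra, consisting of the continuous functions on the closed unit disc that are analytic in the interior; its character space is the closed disc. Normalized arc length $\ell$ on the unit circle represents the origin, and $f(z)=z$ has $\int|f|^{-1}\,d\ell=1$. Lemma~\ref{lem:obstruction} gives $\|z-zg\|\ge1$ whenever $g(0)=0$, which is the maximum principle for $1-g$. Here the measure stays away from the zero of $f$. The price is that $A$ is far from regular: $J_0=\{0\}$ by the identity theorem.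
\end{example}

In a regular algebra the situation of Example~\ref{ex:disc} cannot occur. If $P$ represents $\phi$, then $\phi\in\operatorname{supp}P$, for otherwise some $h\in A$ vanishes on $\operatorname{supp}P$ and not at $\phi$, although $h(\phi)=\int h\,dP=0$. So $P$ charges every neighborhood of $\phi$, a function $f\in M_\phi$ is never bounded away from $0$ on $\operatorname{supp}P$, and a function $f\in J_\phi$ vanishes on a set of positive measure. At a point of strong regularity we therefore need a uniform limit $f$ of functions that vanish on sets of positive measure such that $f$ itself is rarely small. Infinite products provide this.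

\section{Tensor powers and a random series}\label{sec:tensor}

We first check that tensor powers preserve the properties we want to keep. Call a function $\prod_{n\in F}a_n\circ\pi_n$, with $F\subseteq S$ finite and $a_n\in A$, an \emph{elementary tensor}. A product of elementary tensors is an elementary tensor (factors with the same index are multiplied in $A$), so their linear span is a dense subalgebra of $A^{\otimes S}$.

\begin{lemma}\label{lem:tensor}
Let $A$ be a uniform algebra, $X=\Phi_A$, $S\ne\emptyset$ and $D=A^{\otimes S}$. Then $D$ is a uniform algebra with $\Phi_D=X^S$. If $A$ is regular, so is $D$. If $x=(x_n)\in X^S$ and $A$ is strongly regular at each $x_n$, then $D$ is strongly regular at $x$.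
\end{lemma}

\begin{proof}
The algebra $D$ contains the constants and separates points. By (G3), a character $\chi$ of $D$ acts on $A\circ\pi_n$ as evaluation at some $x_n\in X$. It agrees with evaluation at $(x_n)$ on the generators, hence on $D$, and (G2) gives $\Phi_D=X^S$. Two distinct points of $X^S$ differ in some coordinate $n$, so regularity follows from Lemma~\ref{lem:transfer}(a) for $\pi_n$ and Lemma~\ref{lem:regular}(a).

Suppose that $A$ is strongly regular at each $x_n$. By Lemma~\ref{lem:transfer}(b), each generator $a\circ\pi_n$ is congruent to its value at $x$ modulo the closed ideal $\overline{J_x(D)}$. Congruences modulo an ideal can be added and multiplied, so $u\equiv u(x)$ for every $u$ in the span of the elementary tensors, and Lemma~\ref{lem:transfer}(c) applies.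
\end{proof}

Now let $\phi$ be a non-Choquet point of $A$, let $m\ne\delta_\phi$ represent $\phi$, and let $a\in M_\phi$ be nonzero on a set of positive $m$-measure. On $\Phi_A^{\mathbb N}$ with the product measure, the functions $Z_n=a\circ\pi_n$ are independent copies of $a$, and we consider $f=\sum_nc_nZ_n$ with $\sum_n|c_n|<\infty$. If $a\in J_\phi$, every partial sum vanishes near $(\phi,\phi,\dots)$, so finitely many coordinates cannot help; but the event that \emph{all} $Z_n$ vanish has probability zero. The following example shows this effect and shows which weights $c_n$ to choose.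

\begin{example}\label{ex:toy}
In the disc algebra let $0<\theta<1$ and $m=\theta\delta_0+(1-\theta)\ell$, a representing measure for $0$, and let $a(z)=z$. The atom imitates the positive mass that a function in $J_\phi$ has on its zero set, and $\int|a|^{-1}\,dm=\infty$. Under the product measure $P$, each $Z_n$ is $0$ with probability $\theta$ and has modulus $1$ otherwise. Let $T$ be the first $n$ with $Z_n\ne0$, so that $P(T=n)=\theta^{n-1}(1-\theta)$, and let $f=\sum_{n\ge1}3^{-n}Z_n$. Since $\sum_{n>T}3^{-n}=\frac12 3^{-T}$,
\[
\tfrac12\,3^{-T}\le|f|\le\tfrac32\,3^{-T},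
\]
and $\int|f|^{-1}\,dP$ is comparable to $\sum_n3^n\theta^{n-1}(1-\theta)$. This is finite exactly when $\theta<\frac13$. So the infinite product removes the atom, but geometrically decaying weights lose against a large $\theta$: on the event $Z_1=\dots=Z_n=0$, of probability $\theta^n$, the function $|f|^{-1}$ is at least of order $3^n$. With weights $n^{-2}$ this event only forces $|f|\le1/n$, which is harmless for every $\theta<1$.
\end{example}

With weights $n^{-2}$ no single term dominates, and there is no pointwise lower bound for $|f|$. Instead we bound the distribution of $f$. Since $|w|^{-1}$ is locally integrable in the plane, it is enough to show that $f$ has a bounded density with respect to area, and this is read off from the decay of the characteristic function. We use two standard facts. First, for a probability measure $m$ on a compact space $X$ there is a probability measure $P=m^{\mathbb N}$ on $X^{\mathbb N}$ with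
\begin{equation}\label{eq:product}
\int\prod_{n\in F}u_n\circ\pi_n\,dP=\prod_{n\in F}\int u_n\,dm\qquad(F\subseteq\mathbb N\text{ finite},\ u_n\in C(X));
\end{equation}
it is obtained by extending iterated integration from the dense subspace of continuous functions that depend on finitely many coordinates. Second (Fourier inversion), if a probability measure $\gamma$ on $\mathbb R^2$ has an integrable characteristic function $\Psi(\xi)=\int e^{i\langle\xi,w\rangle}\,d\gamma(w)$, then $\gamma$ has a density with respect to area measure $d^2w$ that is bounded by $(2\pi)^{-2}\|\Psi\|_{L^1}$.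

\begin{lemma}[Key lemma]\label{lem:key}
Let $A$ be a uniform algebra, $D=A^{\otimes\mathbb N}$, let $\phi\in\Phi_A$ be a non-Choquet point, and put $\phi^\infty=(\phi,\phi,\dots)$. Then there are $f\in M_{\phi^\infty}(D)$ and a representing measure $P$ for $\phi^\infty$ with $\int|f|^{-1}\,dP<\infty$.
\end{lemma}

\begin{proof}
Let $m\ne\delta_\phi$ represent $\phi$. There is a point $x\ne\phi$ in $\operatorname{supp}m$, and there is $a\in M_\phi$ with $a(x)\ne0$ and $\|a\|\le1$. Then $s:=\int|a|^2\,dm\in(0,1]$; this is the only use of the hypothesis on $\phi$. Let $P=m^{\mathbb N}$. By \eqref{eq:product}, $P$ integrates each elementary tensor to $\prod_na_n(\phi)$, its value at $\phi^\infty$, so $P$ represents $\phi^\infty$. Put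
\[
f=\sum_{n\ge1}n^{-2}\,a\circ\pi_n\in D,\qquad f(\phi^\infty)=0 .
\]

\emph{One factor.} Identify $\mathbb C$ with $\mathbb R^2$, so that $\langle\xi,w\rangle=\operatorname{Re}(\bar\xi w)$, and let $\chi(\xi)=\int e^{i\langle\xi,a\rangle}\,dm$. Because $m$ represents $\phi$ and both $a$ and $a^2$ lie in $M_\phi$, we have $\int a\,dm=0$ and $\int a^2\,dm=0$. From $(\operatorname{Re}w)^2=\frac12|w|^2+\frac12\operatorname{Re}(w^2)$ with $w=\bar\xi a$, and from $|\langle\xi,a\rangle|\le|\xi|$, we get
\[
\int\langle\xi,a\rangle\,dm=0,\qquad
\int\langle\xi,a\rangle^2\,dm=\frac s2|\xi|^2+\frac12\operatorname{Re}\Bigl(\bar\xi^{\,2}\int a^2\,dm\Bigr)=\frac s2|\xi|^2,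
\]
\[
\int|\langle\xi,a\rangle|^3\,dm\le|\xi|\int\langle\xi,a\rangle^2\,dm=\frac s2|\xi|^3 .
\]
Taylor's estimate $|e^{it}-1-it+\frac12t^2|\le\frac16|t|^3$ for real $t$ gives $|\chi(\xi)-1+\frac s4|\xi|^2|\le\frac s{12}|\xi|^3$. For $|\xi|\le1$ we have $1-\frac s4|\xi|^2\ge0$ and $|\xi|^3\le|\xi|^2$, hence
\begin{equation}\label{eq:chi}
|\chi(\xi)|\le1-\frac s4|\xi|^2+\frac s{12}|\xi|^2=1-\frac s6|\xi|^2\le e^{-s|\xi|^2/6}\qquad(|\xi|\le1).
\end{equation}

\emph{The product.} Let $\Psi(\xi)=\int e^{i\langle\xi,f\rangle}\,dP$ be the characteristic function of the law $f_*P$. The partial sums of $f$ converge uniformly, so \eqref{eq:product} gives $\Psi(\xi)=\lim_{M\to\infty}\prod_{n\le M}\chi(\xi/n^2)$. Let $|\xi|\ge1$ and $N=\lceil|\xi|^{1/2}\rceil$, so that $N\le2|\xi|^{1/2}$. For $n\ge N$ we have $|\xi/n^2|\le1$ and \eqref{eq:chi} applies; for $n<N$ we use $|\chi|\le1$. With $\sum_{n\ge N}n^{-4}\ge\int_N^\infty t^{-4}\,dt=\frac1{3N^3}\ge\frac1{24}|\xi|^{-3/2}$ we obtain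
\[
|\Psi(\xi)|\le\exp\Bigl(-\frac s6|\xi|^2\sum_{n\ge N}n^{-4}\Bigr)\le\exp\Bigl(-\frac s{144}|\xi|^{1/2}\Bigr).
\]
Thus $\Psi\in L^1(\mathbb R^2)$, and $f_*P$ has a density bounded by some constant $C$. In particular $P(f=0)=0$, and
\[
\int|f|^{-1}\,dP\le1+C\int_{|w|<1}|w|^{-1}\,d^2w=1+2\pi C<\infty.\qedhere
\]
\end{proof}

\begin{remark}
The identity $\int a^2\,dm=0$ is where the multiplicativity of $\phi$ enters. It makes the variance of $\langle\xi,a\rangle$ the same in all directions, so that $\chi$ decays in all directions. For a real-valued $a$ of mean zero one would have $\chi(\xi)=1$ for purely imaginary $\xi$, and the law of $f$ would be carried by a line.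
\end{remark}

\section{A regular algebra with a non-Choquet point of strong regularity}\label{sec:start}

Lemmas~\ref{lem:tensor} and~\ref{lem:key} reduce the problem at the bad point to finding a regular algebra that is strongly regular at some non-Choquet point. We take a regular algebra with a non-Choquet point $\lambda$ and force strong regularity at $\lambda$ by discarding everything in $M_\lambda$ outside $\overline{J_\lambda}$. A representing measure remains one for a subalgebra, so nothing is lost, provided that the character space does not grow and regularity survives.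

For a compact set $K\subseteq\mathbb C$ let $R(K)$ be the uniform closure on $K$ of the rational functions with poles off $K$. Its character space is $K$: if $\chi$ is a character and $\lambda=\chi(z)$, then $z-\lambda$ is not invertible, so $\lambda\in K$, and $\chi(r)=r(\lambda)$ for rational $r$. The one external ingredient of Theorem~\ref{thm:main} is McKissick's example \cite{McKissick}: \emph{there is a compact set $K\subseteq\mathbb C$ such that $R(K)$ is regular and $R(K)\ne C(K)$.} Fix such a set $K$ and write $R=R(K)$.

\begin{lemma}\label{lem:lambda}
Some point $\lambda\in K$ is not a Choquet point of $R$.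
\end{lemma}

\begin{proof}
Since $R\ne C(K)$, there is a complex measure $\nu\ne0$ on $K$ that annihilates $R$. Consider its Cauchy transform $\hat\nu(\lambda)=\int(z-\lambda)^{-1}\,d\nu(z)$. As $|w|^{-1}$ is locally integrable, Fubini's theorem shows that $\lambda\mapsto\int|z-\lambda|^{-1}\,d|\nu|(z)$ is locally integrable, hence finite almost everywhere. For a compactly supported $C^1$ function $u$ on $\mathbb C$, the Cauchy--Pompeiu formula $u(z)=\frac1\pi\int\bar\partial u(\lambda)(z-\lambda)^{-1}\,d^2\lambda$ and Fubini's theorem give $\int u\,d\nu=\frac1\pi\int\bar\partial u\;\hat\nu\,d^2\lambda$. Such $u$ are dense in $C(K)$ and $\nu\neq0$, so $\hat\nu$ is not almost everywhere zero. Off $K$ it is zero, because $(z-\lambda)^{-1}\in R$ for $\lambda\notin K$. Hence there is $\lambda\in K$ with $\int|z-\lambda|^{-1}\,d|\nu|<\infty$ and $c:=\hat\nu(\lambda)\ne0$; the first condition forces $|\nu|(\{\lambda\})=0$.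

If $r$ is rational with poles off $K$, so is $(r-r(\lambda))/(z-\lambda)$, and $\nu$ annihilates it. Thus $\int r\,(z-\lambda)^{-1}\,d\nu=c\,r(\lambda)$. The complex measure $\mu=c^{-1}(z-\lambda)^{-1}\nu$ therefore satisfies $\int h\,d\mu=h(\lambda)$ for all $h\in R$, and $|\mu|(\{\lambda\})=0$. Apply Lemma~\ref{lem:complex}.
\end{proof}

\begin{lemma}\label{lem:B}
Let $\lambda$ be as in Lemma~\ref{lem:lambda}, $I=\overline{J_\lambda(R)}$ and $B=\mathbb C1+I$. Then $B$ is a regular uniform algebra with $\Phi_B=K$, it is strongly regular at $\lambda$, and $\lambda$ is not a Choquet point of $B$.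
\end{lemma}

\begin{proof}
The set $I$ is a closed ideal of $R$ contained in $M_\lambda(R)$, so $B$ is a closed subalgebra of $R$ containing the constants, and the functions in $B$ that vanish at $\lambda$ are those in $I$.

\emph{Separation.} Let $x\ne y$ in $K$; we find $h\in B$ vanishing near $y$ with $h(x)\ne0$. If $x\ne\lambda$, let $F$ be the union of closed neighborhoods of $y$ and of $\lambda$ that miss $x$, and take $h\in R$ with $h|_F=0$, $h(x)\ne0$; then $h\in J_\lambda(R)\subseteq B$. If $x=\lambda$, take disjoint closed neighborhoods $F_1$ of $y$ and $F_0$ of $\lambda$, let $g\in R$ be as in Lemma~\ref{lem:regular}(b), so that $g\in J_\lambda(R)$, and put $h=1-g\in B$. In particular $B$ is a uniform algebra on $K$.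

\emph{Characters.} Let $\chi$ be a character of $B$. If $\chi|_I=0$, then $\chi$ is evaluation at $\lambda$. Otherwise choose $j\in I$ with $\chi(j)=1$ and put $\tilde\chi(a)=\chi(aj)$ for $a\in R$, which makes sense because $I$ is an ideal of $R$. Then $\tilde\chi$ is linear, $\tilde\chi(1)=1$, and $\tilde\chi(a)\tilde\chi(b)=\chi(abj^2)=\chi(abj)\chi(j)=\tilde\chi(ab)$. So $\tilde\chi$ is evaluation at a point of $K$, and $\tilde\chi(b)=\chi(b)\chi(j)=\chi(b)$ for $b\in B$. By (G2), $\Phi_B=K$.

Now the separation property and Lemma~\ref{lem:regular}(a) show that $B$ is regular. It is strongly regular at $\lambda$ because $M_\lambda(B)=I=\overline{J_\lambda(R)}$ and $J_\lambda(R)\subseteq J_\lambda(B)$. A representing measure $m\ne\delta_\lambda$ for $R$ also represents $\lambda$ for $B$.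
\end{proof}

The following notion records what is carried through the rest of the construction.

\begin{definition}\label{def:admissible}
A triple $(A,\phi,P)$ is \emph{admissible} if $A$ is a regular uniform algebra with metrizable character space, $A$ is strongly regular at $\phi\in\Phi_A$, and $P$ is a representing measure for $\phi$.
\end{definition}

\begin{corollary}\label{cor:start}
There are an admissible triple $(A_0,\phi_0,P_0)$ and a function $f_0\in M_{\phi_0}(A_0)$ with $\int|f_0|^{-1}\,dP_0<\infty$.
\end{corollary}

\begin{proof}
Let $A_0=B^{\otimes\mathbb N}$ and $\phi_0=\lambda^\infty$. By Lemmas~\ref{lem:tensor} and~\ref{lem:B}, $\Phi_{A_0}=K^{\mathbb N}$ is metrizable, $A_0$ is regular, and it is strongly regular at $\phi_0$. Lemma~\ref{lem:key} gives $f_0$ and $P_0$.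
\end{proof}

At $\phi_0$ the algebra $A_0$ already has the behavior we want: strong regularity without Ditkin's condition. At other points we know only that it is regular.

\section{Root extensions}\label{sec:roots}

Let $(A,\phi,P)$ be admissible and $x\ne\phi$. Regularity gives, for each small neighborhood $U$ of $x$, a function $g\in A$ with $g=1$ near $x$ and $g=0$ off $U$. For $u\in M_x$ the function $u(1-g)$ lies in $J_x$ and
\[
\|u-u(1-g)\|=\|ug\|\le\|g\|\sup_U|u| .
\]
This would prove strong regularity at $x$ if $\|g\|$ stayed bounded as $U$ shrinks. An $N$-th root $\tau$ of $g$ removes the difficulty: for large $N$ it has norm at most $2$, it still vanishes off $U$, and where $g=1$ it takes values in the $N$-th roots of unity, so it is locally a unimodular constant. We adjoin such roots by passing to the space on which they are single-valued. We do so only for functions $g$ that vanish near $\phi$, so that the space does not branch over $\phi$.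

The case of one square root shows all features. Let $X'=\{(x,t):t^2=g(x)\}$, $\pi(x,t)=x$, $\tau(x,t)=t$, and let $A'$ be the closure of the functions $a\circ\pi+(b\circ\pi)\tau$ with $a,b\in A$. Over $\phi$ there is the single point $(\phi,0)$. Averaging over the two sheets, $(Tu)(x)=\frac12\bigl(u(x,t)+u(x,-t)\bigr)$, sends $a\circ\pi+(b\circ\pi)\tau$ to $a$. So the measure $P'$ obtained by distributing $P$ equally over the two sheets integrates this function to $a(\phi)$, its value at $(\phi,0)$. To separate the two points $(x,\pm t)$ with $t\ne0$, let $s$ be the continuous branch of $\sqrt g$ near $x$ with $s(x)=t$, and let $k\in A$ be a cut-off at $x$. Then $(k\circ\pi)(s\circ\pi+\tau)$ vanishes on the sheet $\tau=-s\circ\pi$ and equals $2t$ at $(x,t)$, and it lies in $A'$ once we know that $ks\in A$.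

\begin{proposition}\label{prop:root}
Let $(A,\phi,P)$ be admissible and $X=\Phi_A$. There are an admissible triple $(A',\phi',P')$ and a continuous surjection $\pi\colon X'=\Phi_{A'}\to X$ such that
\begin{itemize}
\item[(a)] $A\circ\pi\subseteq A'$, $\pi(\phi')=\phi$ and $\pi_*P'=P$;
\item[(b)] for every $x\in X\setminus\{\phi\}$ and every open set $O\ni x$ there are an open set $V\ni x$, an integer $N\ge1$ and $\tau\in A'$ with $\|\tau\|\le2$, $\tau=0$ off $\pi^{-1}(O)$ and $\tau^N=1$ on $\pi^{-1}(V)$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Construction.} Fix a countable base $\mathcal V$ of open sets of $X$, and let $(V_i,U_i)$, $i\in\Lambda$, be the countable family of all pairs in $\mathcal V\times\mathcal V$ with $\overline{V_i}\subseteq U_i$ and $\phi\notin\overline{U_i}$. By Lemma~\ref{lem:regular}(b) choose $g_i\in A$ with $g_i=1$ on $\overline{V_i}$ and $g_i=0$ off $U_i$. Then $g_i$ vanishes on the neighborhood $X\setminus\overline{U_i}$ of $\phi$. Choose $N_i\ge1$ with $\|g_i\|^{1/N_i}\le2$, and put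
\[
X'=\Bigl\{(x,(t_i))\in X\times\mathbb C^\Lambda:\ t_i^{N_i}=g_i(x)\text{ for all }i\in\Lambda\Bigr\},
\]
with $\pi(x,(t_j))=x$ and $\tau_i(x,(t_j))=t_i$. Thus $\tau_i^{N_i}=g_i\circ\pi$ and $|\tau_i|\le2$. The set $X'$ is closed in the product of $X$ with countably many closed discs of radius $2$, so it is compact and metrizable (this is what the countable base is for), and $\pi$ is onto because complex numbers have roots. Let $A'$ be the closed subalgebra of $C(X')$ generated by $A\circ\pi$ and all $\tau_i$; it contains the constants and separates points. By the relations $\tau_i^{N_i}=g_i\circ\pi$, the \emph{reduced monomials}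
\[
(a\circ\pi)\prod_{i\in F}\tau_i^{\,r_i}\qquad(a\in A,\ F\subseteq\Lambda\text{ finite},\ 0\le r_i<N_i)
\]
span a dense subalgebra of $A'$. Since $g_i(\phi)=0$ for all $i$, the fiber $\pi^{-1}(\phi)$ is the single point $\phi'=(\phi,(0))$.

\emph{Property (b).} Given $x\ne\phi$ and $O\ni x$, choose $U\in\mathcal V$ with $x\in U$ and $\overline U\subseteq O\setminus\{\phi\}$, and then $V\in\mathcal V$ with $x\in V$ and $\overline V\subseteq U$. This pair is some $(V_i,U_i)$, and $\tau=\tau_i$, $N=N_i$ have the required properties.

\emph{Characters.} By (G3), a character $\chi$ of $A'$ acts on $A\circ\pi$ as evaluation at some $x\in X$. The numbers $t_i=\chi(\tau_i)$ satisfy $t_i^{N_i}=\chi(g_i\circ\pi)=g_i(x)$. So $(x,(t_i))\in X'$, and $\chi$ is evaluation at this point. By (G2), $\Phi_{A'}=X'$.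

\emph{Regularity.} It is needed in order to repeat the construction. By Lemma~\ref{lem:regular}(a) it suffices to find, for $y\ne y'$ in $X'$, a function $h\in A'$ vanishing near $y'$ with $h(y)\ne0$. If $\pi(y)\ne\pi(y')$, use Lemma~\ref{lem:transfer}(a). Otherwise let $x=\pi(y)=\pi(y')$, choose $i$ with $t:=\tau_i(y)\ne\tau_i(y')$, and write $g,\tau,N$ for $g_i,\tau_i,N_i$. The number $g(x)$ has two distinct $N$-th roots, so $g(x)\ne0$ and $t\ne0$. Put $w=g/g(x)-1\in A$ and $U=\{|w|<\frac12\}$, an open neighborhood of $x$. By regularity of $A$ there is $k\in A$ with $k=0$ off $U$ and $k(x)=1$. On $U$ let $s=t(1+w)^{1/N}$ with the principal branch; then $s$ is continuous, $s^N=t^Ng/g(x)=g$ and $s(x)=t$.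

The function $s$ is defined only on $U$, but for $0\le j\le N-1$ the function $ks^j$, extended by $0$ off $U$, belongs to $A$. Indeed, the binomial series gives
\[
ks^j=t^j\sum_{n\ge0}\binom{j/N}{n}\,k\,w^n
\]
pointwise on $X$, the terms lie in $A$, and the series converges in norm since $|\binom{\alpha}{n}|\le1$ for $0\le\alpha\le1$ and $\|kw^n\|\le2^{-n}\|k\|$. Put
\[
h=\sum_{j=0}^{N-1}\bigl((ks^{N-1-j})\circ\pi\bigr)\,\tau^{\,j}\in A'.
\]
On $\pi^{-1}(U)$ the sum telescopes: $h\cdot(\tau-s\circ\pi)=(k\circ\pi)(\tau^N-s^N\circ\pi)=0$. At $y'$ we have $\tau(y')\ne t=s(x)$, so $\tau-s\circ\pi\ne0$ near $y'$ and hence $h=0$ near $y'$. At $y$ every term equals $t^{N-1}$, so $h(y)=Nt^{N-1}\ne0$.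

\emph{Strong regularity at $\phi'$.} Each $\tau_i$ vanishes on the neighborhood $\pi^{-1}(X\setminus\overline{U_i})$ of $\phi'$, so a reduced monomial with some $r_i>0$ lies in $J_{\phi'}(A')$. The remaining reduced monomials are the functions $a\circ\pi$, for which $a\circ\pi-a(\phi)\in\overline{J_{\phi'}(A')}$ by Lemma~\ref{lem:transfer}(b). Lemma~\ref{lem:transfer}(c) applies to their span.

\emph{Lifting the measure.} The compact abelian group $G=\prod_{i\in\Lambda}\{\omega\in\mathbb C:\omega^{N_i}=1\}$ acts continuously on $X'$ by $\omega\cdot(x,(t_i))=(x,(\omega_it_i))$. Two $N_i$-th roots of the same number differ by a factor that is an $N_i$-th root of unity, so the orbits are the fibers of $\pi$. For $u\in C(X')$ the average $y\mapsto\int_Gu(\omega\cdot y)\,d\omega$ over normalized Haar measure is continuous and constant on fibers. Since $\pi$ is a continuous surjection of compact Hausdorff spaces, it is a quotient map, so the average equals $(Tu)\circ\pi$ for a unique $Tu\in C(X)$. The map $T\colon C(X')\to C(X)$ is linear, positive and unital, hence of norm $1$, and $T((b\circ\pi)u)=b\,Tu$ for $b\in C(X)$. The group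 element $\omega$ multiplies a reduced monomial by $\prod_{i\in F}\omega_i^{r_i}$, and the integral of this character of $G$ is $1$ if all $r_i=0$ and $0$ otherwise, because $0\le r_i<N_i$. So $T$ sends a reduced monomial to $a$ or to $0$, and by continuity $T(A')\subseteq A$. Moreover $(Tu)(\phi)=u(\phi')$, the fiber over $\phi$ being a single point.

Let $P'$ be the probability measure on $X'$ given by $u\mapsto\int Tu\,dP$. For $u\in A'$ we have $Tu\in A$, so $\int u\,dP'=(Tu)(\phi)=u(\phi')$; thus $P'$ represents $\phi'$. For $b\in C(X)$ we have $T(b\circ\pi)=b$, so $\pi_*P'=P$.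
\end{proof}

\begin{remark}
The construction cannot be used to repair $\phi$ itself. If we adjoined a root $\tau$ of order $N\ge2$ of a function $g$ with $g(\phi)\ne0$, then $T\tau=0$ would give $\int\tau\,dP'=0$, whereas $\tau\ne0$ at every point over $\phi$; the lifted measure would represent none of these points.
\end{remark}

\section{The limit algebra: proof of Theorem~\ref{thm:main}}\label{sec:limit}

One extension is not enough for the argument. Property (b) provides bounded cut-offs for the sets $\pi^{-1}(O)$, and these do not separate two points of the same fiber. The next extension supplies cut-offs for all open sets of $X'$ but creates new fibers. In the limit of infinitely many extensions every basic open set comes from a finite stage and is taken care of at the following one.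

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Start with $(A_0,\phi_0,P_0)$ and $f_0$ from Corollary~\ref{cor:start}, and apply Proposition~\ref{prop:root} repeatedly to get admissible triples $(A_k,\phi_k,P_k)$, spaces $X_k=\Phi_{A_k}$ and surjections $\rho_k\colon X_{k+1}\to X_k$, $k\ge0$. Let
\[
X_\infty=\Bigl\{(x_k)\in\prod_{k\ge0}X_k:\ \rho_k(x_{k+1})=x_k\text{ for all }k\Bigr\}
\]
be the inverse limit, a compact metrizable space, with coordinate maps $\Pi_k\colon X_\infty\to X_k$ satisfying $\Pi_k=\rho_k\circ\Pi_{k+1}$. Each $\Pi_k$ is onto: a point of $X_k$ is mapped down by the $\rho_j$ with $j<k$ and lifted successively through the $\rho_j$ with $j\ge k$. The relation $\Pi_k^{-1}(O)=\Pi_{k+1}^{-1}(\rho_k^{-1}(O))$ moves an open set to any higher level. Consequently the sets $\Pi_k^{-1}(O)$, with $O\subseteq X_k$ open, form a base of $X_\infty$, and $k$ may be taken as large as we like.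

Since $A_k\circ\rho_k\subseteq A_{k+1}$, the algebras $A_k\circ\Pi_k$ increase with $k$. Let $E$ be the closure of their union in $C(X_\infty)$, and let $p=(\phi_k)\in X_\infty$. The algebra $E$ contains the constants and separates points. By (G3), a character of $E$ acts on $A_k\circ\Pi_k$ as evaluation at some $x_k\in X_k$. For $a\in A_k$ the identity $a\circ\Pi_k=(a\circ\rho_k)\circ\Pi_{k+1}$ gives $a(x_k)=a(\rho_k(x_{k+1}))$, so $(x_k)\in X_\infty$, and the character is evaluation at this point. By (G2), $\Phi_E=X_\infty$.

\emph{Strong regularity at $p$.} Each $A_k$ is strongly regular at $\phi_k=\Pi_k(p)$. Apply parts (b) and (c) of Lemma~\ref{lem:transfer} to the dense subset $\bigcup_kA_k\circ\Pi_k$ of $E$.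

\emph{The points $\psi\ne p$.} Let $W$ be a neighborhood of $\psi$ and write $\psi_k=\Pi_k(\psi)$. We have $\psi_j\ne\phi_j$ for some $j$, and then $\psi_k\ne\phi_k$ for all $k\ge j$, since the maps $\rho_k$ send $\psi_{k+1}$ to $\psi_k$ and $\phi_{k+1}$ to $\phi_k$. Choose $k\ge j$ and an open set $O\subseteq X_k$ with $\psi\in\Pi_k^{-1}(O)\subseteq W$. Proposition~\ref{prop:root}(b), applied to $\psi_k\in O$, gives $V$, $N$ and $\tau\in A_{k+1}$. Put $z=\tau\circ\Pi_{k+1}\in E$. Then $\|z\|\le2$, $z=0$ off $\Pi_k^{-1}(O)$ and hence off $W$, and $z^N=1$ on the neighborhood $\Pi_k^{-1}(V)$ of $\psi$. There $z$ is a continuous function with values in a finite set, so $z$ equals the constant $\zeta=z(\psi)$ near $\psi$, and $|\zeta|=1$. The function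
\[
e_W=1-\zeta^{-1}z
\]
lies in $J_\psi(E)$, has $\|e_W\|\le3$, and equals $1$ off $W$. For $u\in M_\psi(E)$,
\[
\|u-ue_W\|=\|uz\|\le2\sup_W|u|,
\]
which tends to $0$ as $W$ shrinks to $\psi$. So the net $(e_W)$, indexed by the neighborhoods of $\psi$, is a bounded approximate identity for $M_\psi$ contained in $J_\psi$. As $ue_W\in J_\psi$, the algebra $E$ is strongly regular at $\psi$. Together with the previous step, $E$ is strongly regular.

\emph{Failure of Ditkin's condition at $p$.} The union $\bigcup_kC(X_k)\circ\Pi_k$ is a self-adjoint subalgebra of $C(X_\infty)$ that contains the constants and separates points, so it is dense by the Stone--Weierstrass theorem. On it define $L(u\circ\Pi_k)=\int u\,dP_k$. This does not depend on the level $k$, because $\Pi_k$ is onto and $(\rho_k)_*P_{k+1}=P_k$. It is linear and unital, and $|L(u\circ\Pi_k)|\le\|u\|=\|u\circ\Pi_k\|$. So $L$ extends to a unital functional of norm $1$ on $C(X_\infty)$, that is, to a probability measure $P_\infty$, and $(\Pi_k)_*P_\infty=P_k$. For $a\in A_k$ we have $\int a\circ\Pi_k\,dP_\infty=a(\phi_k)=(a\circ\Pi_k)(p)$, so $P_\infty$ represents $p$ for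 $E$. Put $f=f_0\circ\Pi_0\in E$. Then $f(p)=f_0(\phi_0)=0$ and
\[
\int|f|^{-1}\,dP_\infty=\int|f_0|^{-1}\,dP_0<\infty .
\]
By Lemma~\ref{lem:obstruction}, $\inf_{g\in M_p}\|f-fg\|>0$. Since $J_p\subseteq M_p$, Ditkin's condition fails at $p$.
\end{proof}

\section{Choquet points: proofs of Theorems~\ref{thm:tensor} and~\ref{thm:dense}}\label{sec:choquet}

The link between the strong Ditkin property and representing measures is the following characterization.

\begin{lemma}\label{lem:bai}
Let $A$ be a uniform algebra and $\phi\in X=\Phi_A$. Then $M_\phi$ has a bounded approximate identity if and only if $\phi$ is a Choquet point. If $A$ is also strongly regular at $\phi$, the approximate identity can be taken in $J_\phi$.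
\end{lemma}

\begin{proof}
Let $(e_\alpha)$ be an approximate identity for $M_\phi$ bounded by $C$, and suppose that $m\ne\delta_\phi$ represents $\phi$. With $c=m(\{\phi\})<1$, the measure $(m-c\delta_\phi)/(1-c)$ also represents $\phi$, so we may assume $m(\{\phi\})=0$. Let $L\subseteq X\setminus\{\phi\}$ be compact. It is covered by finitely many sets $\{|a_l|>1\}$ with $a_l\in M_\phi$, and on $\{|a_l|>1\}$ we have $|1-e_\alpha|\le\|a_l-a_le_\alpha\|$. So $e_\alpha\to1$ uniformly on $L$, and
\[
1=\int(1-e_\alpha)\,dm\le\sup_L|1-e_\alpha|+(1+C)\,m(X\setminus L)
\]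
yields $1\le(1+C)\,m(X\setminus L)$. By regularity of $m$ the right side can be made arbitrarily small, a contradiction.

Conversely, let $\phi$ be a Choquet point. We want functions $v\in A$ with $v(\phi)=1$ that are bounded and are small off a given neighborhood of $\phi$. We obtain them as exponentials, so we need functions with prescribed lower bounds on the real part. For real-valued $u\in C(X)$ put
\[
q(u)=\inf\{\operatorname{Re}h(\phi):\ h\in A,\ \operatorname{Re}h\ge u\}.
\]
Then $u(\phi)\le q(u)\le\max u$, the functional $q$ is sublinear, and $q(\operatorname{Re}h)=\operatorname{Re}h(\phi)$ for $h\in A$. We claim that $q(u_0)=u_0(\phi)$ for every $u_0$. On the line $\mathbb Ru_0$ the functional $tu_0\mapsto tq(u_0)$ is dominated by $q$, because $0=q(0)\le q(u_0)+q(-u_0)$. The Hahn--Banach theorem extends it to a real linear functional $\beta\le q$ with $\beta(u_0)=q(u_0)$. If $u\ge0$, then $-\beta(u)\le q(-u)\le0$, so $\beta$ is positive. For $h\in A$, applying $\beta\le q$ to $\operatorname{Re}h$ and to $\operatorname{Re}(-h)$ gives $\beta(\operatorname{Re}h)=\operatorname{Re}h(\phi)$; this includes $\beta(1)=1$ and,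 with $-ih$ in place of $h$, the imaginary parts. So $\beta$ is a representing measure for $\phi$. Hence $\beta=\delta_\phi$, and the claim follows.

Given an open neighborhood $U$ of $\phi$ and $r\ge1$, Urysohn's lemma gives a continuous $u_0\ge0$ with $u_0(\phi)=0$ and $u_0=r$ off $U$. By the claim there is $h\in A$ with $\operatorname{Re}h\ge u_0$ and $\operatorname{Re}h(\phi)<1$. Put $v=\exp(h(\phi)-h)\in A$. Then $v(\phi)=1$, $|v|\le\exp(1)$ on $X$, and $|v|\le\exp(1-r)$ off $U$. So $e_{U,r}=1-v\in M_\phi$ has norm at most $1+\exp(1)$, and for $a\in M_\phi$
\[
\|a-ae_{U,r}\|=\|av\|\le\exp(1)\sup_U|a|+\exp(1-r)\|a\|.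
\]
This tends to $0$ as $U$ shrinks and $r\to\infty$. If $\overline{J_\phi}=M_\phi$, replace $e_{U,r}$ by an element of $J_\phi$ within distance $1/r$.
\end{proof}

\begin{lemma}\label{lem:prodchoquet}
Let $x=(x_n)\in\Phi_A^S$. If every $x_n$ is a Choquet point of $A$, then $x$ is a Choquet point of $A^{\otimes S}$.
\end{lemma}

\begin{proof}
Let $Q$ represent $x$. Then $(\pi_n)_*Q$ represents $x_n$ for $A$, so $(\pi_n)_*Q=\delta_{x_n}$, and the open set $\{y:\pi_n(y)\ne x_n\}$ is $Q$-null. Hence $\operatorname{supp}Q\subseteq\bigcap_n\pi_n^{-1}(x_n)=\{x\}$. A regular measure is carried by its support, so $Q=\delta_x$, even when $S$ is uncountable.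
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tensor}]
By Lemma~\ref{lem:tensor}, $A^{\otimes S}$ is strongly regular for every $S\neq\emptyset$; this contains the last assertion. Lemma~\ref{lem:bai} gives (a)$\Leftrightarrow$(b).

(b)$\Rightarrow$(c): By Lemma~\ref{lem:prodchoquet} every point of $\Phi_A^S$ is a Choquet point of $A^{\otimes S}$. Apply (b)$\Rightarrow$(a) to the strongly regular algebra $A^{\otimes S}$.

(c)$\Rightarrow$(d): The algebra $A^{\otimes\mathbb N}$ is regular by Lemma~\ref{lem:regular}(a), and a bounded approximate identity for $M_x$ in $J_x$ gives Ditkin's condition at $x$.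

(d)$\Rightarrow$(b): If $\phi$ is not a Choquet point, then Lemmas~\ref{lem:key} and~\ref{lem:obstruction} show that $A^{\otimes\mathbb N}$ fails Ditkin's condition at $\phi^\infty$.
\end{proof}

For Theorem~\ref{thm:dense} we recall a standard fact (see \cite{Phelps} and \cite[Ch.~II]{Gamelin}): the set of Choquet points of a uniform algebra $A$ is a \emph{boundary}, meaning that every $h\in A$ attains its maximum modulus at a Choquet point, and this set is a $G_\delta$ if $\Phi_A$ is metrizable.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
(i) The first statement is Corollary~\ref{cor:choquet}. It remains to see that the Choquet points are dense. Let $F$ be their closure. If $F\ne\Phi_A$, then regularity (Lemma~\ref{lem:regular}(a)) gives $h\ne0$ in $A$ with $h|_F=0$, and $h$ does not attain its maximum modulus at a Choquet point, a contradiction.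

(ii) Let $D=E^{\otimes\mathbb N}$, which is strongly regular by Lemma~\ref{lem:tensor}, and let $x=(x_n)\in\Phi_E^{\mathbb N}$.

Suppose that $x_{n_0}=p$. Let $\iota\colon\Phi_E\to\Phi_E^{\mathbb N}$ send $y$ to the point obtained from $x$ by replacing the coordinate $n_0$ with $y$. Then $\iota$ is continuous, $\iota(p)=x$, and $D\circ\iota\subseteq E$, since a generator $a\circ\pi_n$ pulls back to $a$ if $n=n_0$ and to a constant otherwise. With $f$ as in Theorem~\ref{thm:main}, put $\tilde f=f\circ\pi_{n_0}\in M_x(D)$. For $g\in M_x(D)$ we have $g\circ\iota\in M_p(E)$ and $\tilde f\circ\iota=f$, so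
\[
\|\tilde f-\tilde fg\|\ge\|f-f\cdot(g\circ\iota)\|\ge\inf_{g'\in M_p(E)}\|f-fg'\|>0 .
\]
Thus Ditkin's condition fails at $x$, and $x$ is not a Choquet point by (i).

Suppose that no coordinate of $x$ equals $p$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:bai}, every $x_n$ is a Choquet point of $E$. By Lemma~\ref{lem:prodchoquet}, $x$ is a Choquet point of $D$, and Ditkin's condition holds at $x$ by (i).

Finally, a nonempty basic open subset of $\Phi_E^{\mathbb N}$ restricts only finitely many coordinates, so it contains a point with some coordinate equal to $p$.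
\end{proof}

\begin{thebibliography}{9}

\bibitem{note}
\emph{A note on strong Ditkin algebras},
\texttt{https://resolve.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 5541AEB852CC74D19939FEF51D376485/\allowbreak S0004972700014428a.pdf/\allowbreak a-note-on-strong-ditkin-algebras.pdf}

\bibitem{Gamelin}
T.~W. Gamelin, \emph{Uniform Algebras}.

\bibitem{McKissick}
R.~McKissick, \emph{A nontrivial normal sup norm algebra}, Bull. Amer. Math. Soc. \textbf{69} (1963), 391--395.

\bibitem{Phelps}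
R.~R. Phelps, \emph{Lectures on Choquet's Theorem}.

\end{thebibliography}
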